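# Reflections of a point of a simplex that stay inside a surrounding ball

## Simplices, reflections, barycentric coordinates, and ellipsoids with two foci

We work in Euclidean space $\mathbb{E}^n=\mathbb{R}^n$ with $n\ge 2$. One triangle serves as the example throughout.

**Definition 1 (simplex and facet data).** An $n$-simplex $\Delta$ is the convex hull of $n+1$ affinely independent points $v_0,\dots,v_n$, its vertices. Facet $i$ is the convex hull of the vertices other than $v_i$. Let $u_i$ be its outward unit normal, so that facet $i$ lies in the hyperplane $\{y:u_i\cdot y=h_i\}$ and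
$$\Delta=\{y: u_i\cdot y\le h_i \text{ for all } i\},\qquad \operatorname{int}\Delta=\{y: u_i\cdot y< h_i \text{ for all } i\}.$$
The number $h_i$ is the signed distance from the origin to that hyperplane. It is positive exactly when the origin is strictly on the inner side. The altitude $H_i=h_i-u_i\cdot v_i>0$ is the distance from $v_i$ to the hyperplane of facet $i$.

*Example.* Let $v_0=(0,1)$, $v_1=(\tfrac45,-\tfrac35)$, $v_2=(-\tfrac45,-\tfrac35)$. All three points lie on the unit circle. Facet $0$ is the base $y_2=-\tfrac35$, with $u_0=(0,-1)$, $h_0=\tfrac35$, $H_0=\tfrac85$. Facet $1$ is the side $v_0v_2$, with $u_1=(-2,1)/\sqrt5$, $h_1=1/\sqrt5$ and $H_1=\tfrac{1}{\sqrt5}+\tfrac{11}{5\sqrt5}=\tfrac{16}{5\sqrt5}$. Facet $2$ is its mirror image.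

**Definition 2 (reflection in a facet).** The map $r_i$ is the reflection in the hyperplane of facet $i$. If $d_i=h_i-u_i\cdot x$, then $r_i(x)=x+2d_iu_i$. For $x\in\Delta$ every $d_i$ is $\ge0$ and is the distance from $x$ to the hyperplane.

*Example.* In the triangle above, $r_0(x)=(x_1,-\tfrac65-x_2)$.

**Definition 3 (barycentric coordinates and lifts).** Let $\beta_i$ be the affine function with $\beta_i(v_j)=\delta_{ij}$. Since $h_i-u_i\cdot y$ vanishes on facet $i$ and equals $H_i$ at $v_i$,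
$$\beta_i(y)=\frac{h_i-u_i\cdot y}{H_i}=\mu_i+g_i\cdot y,\qquad \mu_i=\beta_i(0)=\frac{h_i}{H_i},\quad g_i=-\frac{u_i}{H_i},\quad |g_i|=\frac1{H_i}.$$
So $\Delta$ is the set where all $\beta_i\ge0$, and $\operatorname{int}\Delta$ is the set where all $\beta_i>0$. We identify an affine function $\beta(y)=m+g\cdot y$ with the vector $(m,g)\in\mathbb{R}^{n+1}=\mathbb{R}\times\mathbb{R}^n$, and we lift a point $y$ to $(1,y)$, so that $\beta(y)=(m,g)\cdot(1,y)$. Put
$$B_i=(\mu_i,g_i),\qquad V_i=(1,v_i).$$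

*Example.* In our triangle,
$$\beta_0=\tfrac38+\tfrac58y_2,\qquad \beta_1=\tfrac5{16}+\tfrac58y_1-\tfrac5{16}y_2,\qquad \beta_2=\tfrac5{16}-\tfrac58y_1-\tfrac5{16}y_2 .$$
For instance $\beta_1(v_1)=\tfrac5{16}+\tfrac12+\tfrac3{16}=1$, $\beta_1(v_0)=0$ and $\beta_1(v_2)=\tfrac5{16}-\tfrac12+\tfrac3{16}=0$.

By definition $B_i\cdot V_j=\beta_i(v_j)=\delta_{ij}$. If $\mathcal B$ and $\mathcal V$ are the square matrices with columns $B_i$ and $V_i$, this says $\mathcal B^\top\mathcal V=I$. Hence $\mathcal V^\top=\mathcal B^{-1}$ and $\mathcal B\mathcal V^\top=I$, that is,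
$$\sum_{i=0}^n B_iV_i^\top=I .\tag{1}$$
Reading off blocks, $\sum_i\mu_i=1$, $\sum_ig_i=0$ and $\sum_i g_iv_i^\top=I_n$. The first two say $\sum_i\beta_i\equiv1$.

**Definition 4 (ellipsoid of revolution with foci $0$ and $x$).** Let $x=\xi e$ with $\xi=|x|$ and $e$ a unit vector (any unit vector if $\xi=0$). For $b>0$ put $a=\sqrt{b^2+\xi^2/4}$, and let $Q$ be the linear map that multiplies by $a$ on $\mathbb{R}e$ and by $b$ on $e^\perp$. Set
$$E=\{x/2+Qw:|w|\le1\}.$$
Its center is $x/2$, its semi-axes are $a$ (along $e$) and $b$, and $a^2-b^2=(\xi/2)^2$, so its foci are $0$ and $x$. The ends of its long axis are $p_\pm=(\tfrac\xi2\pm a)e$.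

*Example.* With $x=(0,-\tfrac15)$ and $b^2=\tfrac6{25}$ we get $\xi=\tfrac15$, $e=(0,-1)$, $a^2=\tfrac{24}{100}+\tfrac1{100}$, so $a=\tfrac12$. The ends of the axis are $p_+=\tfrac35e=(0,-\tfrac35)$, which lies on the base of our triangle, and $p_-=-\tfrac25e=(0,\tfrac25)$.

For $g\in\mathbb{R}^n$ write $g=g^1e+g^\perp$ with $g^\perp\perp e$; note $\xi g^1=g\cdot x$. An affine function $\beta=(m,g)$ satisfies $\beta(x/2+Qw)=\beta(x/2)+Qg\cdot w$, so
$$\min_E\beta=\beta(x/2)-|Qg|,\qquad |Qg|^2=b^2|g|^2+(a^2-b^2)(g^1)^2=b^2|g|^2+\tfrac14(g\cdot x)^2 .\tag{2}$$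

## Conjecture 2 and a formula for $|r_i(x)|$

The problem comes from "A Simplex Contained in a Sphere" (https://people.clas.ufl.edu/avince/files/SimplexGofG.pdf).

**Conjecture 2.** If an $n$-simplex $\Delta$ is contained in a closed $n$-ball $B$, then for any point $x\in\Delta$ there is a facet $f$ such that $r_f(x)\in B$.

We are to prove or disprove this for all $n\ge2$. In words: reflect a point of the simplex in all $n+1$ facets; can all the images escape the ball? They cannot, for any $n\ge2$, and we shall find the best bound on how far the nearest image lies from the center.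

Translating and scaling, we take $B$ to be the closed unit ball centered at $0$, and put $\xi=|x|\le1$. Expanding $|x+2d_iu_i|^2=|x|^2+4d_i(u_i\cdot x+d_i)$ and using $u_i\cdot x+d_i=h_i$ gives
$$|r_i(x)|^2=\xi^2+4d_ih_i .\tag{3}$$
So the question is about the products $d_ih_i$: the distance from $x$ to a facet hyperplane, times the signed distance from the center to the same hyperplane.

## Boundary points, the center, and one acute triangle

**Easy cases.** If $x\notin\operatorname{int}\Delta$, some $d_i=0$. If $0\notin\operatorname{int}\Delta$, some $h_i\le0$. In both cases $d_ih_i\le0$ for that $i$, and (3) gives $|r_i(x)|\le\xi\le1$. From now on the interesting case is $0,x\in\operatorname{int}\Delta$. Then all $h_i,d_i>0$, and $\xi<1$ because $\operatorname{int}\Delta\subset\operatorname{int}B$.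

**The case $x=0$.** Here $|r_i(0)|=2h_i$. Let $r=\min_ih_i>0$. The ball of radius $r$ about $0$ lies in $\Delta$, since $u_i\cdot y\le|y|\le r\le h_i$ there. Now $|v_i|\le1$, so $-rv_i$ is in that small ball, hence in $\Delta$, hence $\beta_i(-rv_i)\ge0$. Since $g_i\cdot v_i=\beta_i(v_i)-\mu_i=1-\mu_i$,
$$0\le\sum_i\beta_i(-rv_i)=\sum_i\mu_i-r\sum_i(1-\mu_i)=1-rn .$$
So $\min_i|r_i(0)|=2r\le\frac2n\le1$. For the regular inscribed simplex all $h_i=1/n$, so $2/n$ is attained. Keep the mechanism in mind: *map the ball into $\Delta$ by a map $\varphi$, evaluate $\beta_i$ at $\varphi(v_i)$, and add.*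

**The nearest facet can be the wrong one.** In our triangle take $x=(0,-\tfrac3{20})$. Then $d_0=\tfrac9{20}=0.45$, while $d_1=d_2=\tfrac{1.15}{\sqrt5}\approx0.514$. The base is nearest, yet $r_0(x)=(0,-1.05)$ is outside the disk. For the sides, $d_1h_1=\tfrac{1.15}5=0.23$, so $|r_1(x)|^2=0.0225+0.92<1$. The product $d_ih_i$ decides, not the distance $d_i$.

**A point with all reflections on the circle.** In the same triangle take $x=(0,-\tfrac15)$. Then $d_0h_0=\tfrac25\cdot\tfrac35=\tfrac6{25}$ and $d_1h_1=d_2h_2=\tfrac{1.2}{\sqrt5}\cdot\tfrac1{\sqrt5}=\tfrac6{25}$. So $|r_i(x)|^2=\tfrac1{25}+\tfrac{24}{25}=1$ for all $i$. In the plane there is no room to spare, even away from the center. This $x$ is $v_0+v_1+v_2$, the orthocenter.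

## The function $\Phi_n$ and Theorem A

Put $k=n(n-2)=(n-1)^2-1\ge0$.

**Definition 5 (the bound $\Phi_n$).** For $\xi\in[0,1]$ let $\Phi_n(\xi)$ be the unique $\rho\ge0$ with
$$F_\xi(\rho):=\rho+\tfrac k4(\rho^2-\xi^2)=1 .$$

The function $F_\xi$ is continuous and strictly increasing on $[0,\infty)$, with $F_\xi(\xi)=\xi\le1$ and $F_\xi(1)=1+\frac k4(1-\xi^2)\ge1$. So $\Phi_n(\xi)$ exists, is unique, and satisfies $\xi\le\Phi_n(\xi)\le1$. If $\xi<1$ then $F_\xi(\xi)<1$, so $\Phi_n(\xi)>\xi$. If moreover $n\ge3$, then $F_\xi(1)>1$, so $\Phi_n(\xi)<1$. Clearly $\Phi_n(1)=1$.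

*Example.* For $n=2$ we have $k=0$ and $\Phi_2\equiv1$. For $n\ge3$, solving the quadratic and using $1+k=(n-1)^2$,
$$\Phi_n(\xi)=\frac{\sqrt{4(n-1)^2+k^2\xi^2}-2}{k},\qquad \Phi_n(0)=\frac{2(n-1)-2}{n(n-2)}=\frac2n ,$$
in agreement with the case $x=0$.

**Theorem A.** Let $n\ge2$, $\Delta\subset B$, $x\in\Delta$. Then
$$\min_i|r_i(x)|\le\Phi_n(|x|)\le1 .$$
In particular some $r_f(x)\in B$, so Conjecture 2 is true for every $n\ge2$. For a ball of radius $R$ and center $c$ the bound reads $\min_f|r_f(x)-c|\le R\,\Phi_n(|x-c|/R)$.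

The last sentence follows from the first by applying the similarity $y\mapsto(y-c)/R$, which carries reflections in facets to reflections in facets. In the easy cases above, $\min_i|r_i(x)|\le\xi\le\Phi_n(\xi)$, so Theorem A holds there.

## An ellipsoid with foci $0$ and $x$ inside the simplex

Let $0,x\in\operatorname{int}\Delta$ for this section and the next three. Put
$$b=\sqrt{\min_id_ih_i}>0,\qquad a=\sqrt{b^2+\xi^2/4}.$$

**Step 1 (translate the claim into $a$ and $b$).** By (3), $\min_i|r_i(x)|=\sqrt{\xi^2+4b^2}=2a$. Also $F_\xi(2a)=2a+\frac k4(4a^2-\xi^2)=2a+kb^2$. Since $F_\xi$ is increasing, Theorem A in this case is equivalent to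
$$2a+n(n-2)b^2\le1 .\tag{4}$$

**Step 2 (replace the small ball of the case $x=0$ by an ellipsoid).** With these $a,b$ let $E$ be the ellipsoid of Definition 4. We show $E\subset\Delta$.

Write $\lambda_i=\beta_i(x)=d_i/H_i>0$ and recall $\mu_i=\beta_i(0)=h_i/H_i>0$, $|g_i|=1/H_i$. Then
$$\lambda_i\mu_i=d_ih_i|g_i|^2\ge b^2|g_i|^2 .\tag{5}$$
Here $\beta_i(x/2)=\frac{\lambda_i+\mu_i}2$ and $g_i\cdot x=\lambda_i-\mu_i$, so by (2)
$$\beta_i(x/2)^2-|Qg_i|^2=\Big(\frac{\lambda_i+\mu_i}2\Big)^2-\Big(\frac{\lambda_i-\mu_i}2\Big)^2-b^2|g_i|^2=\lambda_i\mu_i-b^2|g_i|^2\ge0 .$$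
As $\beta_i(x/2)>0$, this gives $\min_E\beta_i=\beta_i(x/2)-|Qg_i|\ge0$ for every $i$, i.e. $E\subset\Delta$. Moreover $E$ touches the hyperplane of facet $i$ exactly when $d_ih_i=b^2$.

The problem is now: bound the axes of an ellipsoid with one focus at the center of the ball, squeezed into a simplex that lies in the ball.

## Affine maps of the ball into $E$ give $a+(n-1)b\le1$

The case $x=0$ used the map $v\mapsto-rv$ of $B$ onto the small ball. The first thing to try is the affine map $v\mapsto x/2-Qv$ of $B$ onto $E$. Since $|v_i|\le1$ and $E\subset\Delta$, we have $\beta_i(x/2-Qv_i)\ge0$. Adding, and using $\sum_i\beta_i\equiv1$ and $\sum_ig_iv_i^\top=I_n$,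
$$0\le\sum_i\beta_i(x/2-Qv_i)=1-\sum_ig_i\cdot Qv_i=1-\operatorname{tr}\Big(Q\sum_iv_ig_i^\top\Big)=1-\operatorname{tr}Q .$$
So
$$a+(n-1)b\le1 .\tag{6}$$
For $\xi=0$ (where $a=b$) this is the sharp bound $b\le1/n$. For $\xi>0$ it is not enough. Take $n=2$ and
$$a=\tfrac59,\quad b=\tfrac49,\quad \tfrac\xi2=\tfrac39 .$$
These satisfy $a^2=b^2+\xi^2/4$ and $a+b=1$. They even respect $E\subset B$: for $|w|=1$ and $w^1=w\cdot e$,
$$|x/2+Qw|^2=(\tfrac\xi2+aw^1)^2+b^2(1-(w^1)^2)=\big(a+\tfrac\xi2w^1\big)^2\le\big(a+\tfrac\xi2\big)^2=\big(\tfrac89\big)^2 .$$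
Yet $2a=\tfrac{10}9>1$. So (6) together with $E\subset B$ does not imply $2a\le1$.

Nor does another affine map help. Let $v\mapsto c+Mv$ map $B$ into $E$. The same sum gives $1+\operatorname{tr}M\ge0$. Both $(c-x/2)+Mw$ and, by central symmetry of $B$ and of $E$ about $x/2$, $-(c-x/2)+Mw$ lie in $QB$ for $|w|\le1$. So $Mw\in QB$ by convexity, and $M=QR$ with $R$ of operator norm at most $1$. Then $\operatorname{tr}M\ge-\operatorname{tr}Q$ (look at the diagonal in a basis adapted to $e$), and we learn no more than (6).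

## Linear maps $T_\kappa$ on affine functions: projective maps of the ball into $E$

In the affine argument, composing with the map sends an affine function that is nonnegative on $E$ to one that is nonnegative on $B$. This is a linear operation on $(m,g)$. Suppose $T$ is *any* linear map of $\mathbb{R}^{n+1}$ that takes affine functions nonnegative on $E$ to affine functions nonnegative on $B$. Then $V_i\cdot TB_i\ge0$, this being the value of $TB_i$ at $v_i\in B$, and by (1)
$$0\le\sum_iV_i^\top TB_i=\operatorname{tr}\Big(T\sum_iB_iV_i^\top\Big)=\operatorname{tr}T .\tag{7}$$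
Such a $T$ need not preserve constant functions, and this freedom is what the affine argument lacks. So we look for such $T$ with trace as small as possible.

**Step 3 (what $T$ must respect).** An affine function $(m,g)$ is nonnegative on $B$ iff $m\ge|g|$. By (2), it is nonnegative on $E$ iff $\beta(x/2)\ge|Qg|$, and
$$\beta(x/2)^2-|Qg|^2=\big(m+\tfrac12g\cdot x\big)^2-b^2|g|^2-\tfrac14(g\cdot x)^2=m^2+\xi mg^1-b^2|g|^2 .$$
So it is natural to ask that $T$ carry the quadratic form $m^2+\xi mg^1-b^2|g|^2$ to the form $m^2-|g|^2$. On functions with $g^\perp=0$ both forms factor: the second into the values of the function at $e$ and $-e$, the first into its values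
$$s_\pm=\beta(p_\pm)=m+\big(\tfrac\xi2\pm a\big)g^1$$
at the ends of the axis, since $s_+s_-=m^2+\xi mg^1+(\frac{\xi^2}4-a^2)(g^1)^2=m^2+\xi mg^1-b^2(g^1)^2$. Products are preserved if we send one factor to $\kappa$ times a factor and the other to $\kappa^{-1}$ times a factor. We want the value at $e$ to come from $p_-$ and the value at $-e$ from $p_+$ (reversing directions, as $v\mapsto x/2-Qv$ does, keeps the trace small), and $g^\perp$ to go to $-bg^\perp$.

**Definition 6 (the maps $T_\kappa$).** For $\kappa>0$ let $T_\kappa(m,g)=(T_m,T_g)$ with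
$$T_m=\tfrac12\big(\kappa s_-+\kappa^{-1}s_+\big),\qquad T_g=\tfrac12\big(\kappa s_--\kappa^{-1}s_+\big)e-b\,g^\perp .\tag{8}$$

*Example.* For $\kappa=1$: $T_m=m+\frac\xi2g^1=\beta(x/2)$ and $T_g=-ag^1e-bg^\perp=-Qg$. So $T_1\beta$ is $v\mapsto\beta(x/2-Qv)$, and $T_1$ is the affine attempt.

For general $\kappa$ and $v^1=v\cdot e$, the value of $T_\kappa\beta$ at $v\in B$ is
$$T_m+v\cdot T_g=\tfrac\kappa2(1+v^1)\beta(p_-)+\tfrac{1}{2\kappa}(1-v^1)\beta(p_+)-b\,v^\perp\cdot g .$$
With $\omega(v)=\frac\kappa2(1+v^1)+\frac1{2\kappa}(1-v^1)>0$ this equals $\omega(v)\,\beta(\varphi_\kappa(v))$, where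
$$\varphi_\kappa(v)=\frac{\frac\kappa2(1+v^1)p_-+\frac1{2\kappa}(1-v^1)p_+-bv^\perp}{\omega(v)} .$$
So $T_\kappa$ corresponds to a projective map. (By Step 5 below, $\varphi_\kappa(B)\subset E$, because every affine function nonnegative on $E$ is nonnegative at $\varphi_\kappa(v)$ and $E$ is an intersection of closed half-spaces.) The proof uses only (8).

**Step 4 (the two formulas we need).** *Identity.* From (8), $T_m^2-|T_g|^2=s_-s_+-b^2|g^\perp|^2$, hence
$$T_m^2-|T_g|^2=m^2+\xi\,m\,g^1-b^2|g|^2=m(m+g\cdot x)-b^2|g|^2 .\tag{9}$$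
*Trace.* The coefficient of $m$ in $T_m$ is $\frac12(\kappa+\kappa^{-1})$. The coefficient of $g^1$ in the $e$-component of $T_g$ is $\frac12\big(\kappa(\frac\xi2-a)-\kappa^{-1}(\frac\xi2+a)\big)$. The part on $e^\perp$ contributes $-(n-1)b$. So
$$\operatorname{tr}T_\kappa=\tfrac12\Big[\kappa\big(1-a+\tfrac\xi2\big)+\kappa^{-1}\big(1-a-\tfrac\xi2\big)\Big]-(n-1)b .\tag{10}$$
Both formulas use only $a^2=b^2+\xi^2/4$, not the simplex.

**Step 5 ($T_\kappa$ does what we asked).** *If $\beta=(m,g)$ is nonnegative on $E$, then $T_m\ge|T_g|$ for every $\kappa>0$.* Since $p_\pm\in E$, both $s_\pm=\beta(p_\pm)\ge0$, so $T_m\ge0$. By (9) and the computation in Step 3, $T_m^2-|T_g|^2=\beta(x/2)^2-|Qg|^2$, which is $\ge0$ because $\beta(x/2)\ge|Qg|$. Together these give $T_m\ge|T_g|$.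

## Minimizing the trace over $\kappa$: end of the proof of Theorem A

**Step 6 (the trace inequality for all $\kappa$).** By Step 2, each $\beta_i$ is nonnegative on $E$. Step 5 and $|v_i|\le1$ give
$$V_i\cdot T_\kappa B_i=T_m(B_i)+v_i\cdot T_g(B_i)\ge T_m(B_i)-|v_i||T_g(B_i)|\ge T_m(B_i)-|T_g(B_i)|\ge0 .\tag{11}$$
Summing as in (7) gives $\operatorname{tr}T_\kappa\ge0$, that is,
$$\kappa\big(1-a+\tfrac\xi2\big)+\kappa^{-1}\big(1-a-\tfrac\xi2\big)\ge2(n-1)b\qquad\text{for every }\kappa>0 .\tag{12}$$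
For $\kappa=1$ this is (6).

**Step 7 ($a+\xi/2<1$, so that an optimal $\kappa$ exists).** Suppose $1-a-\frac\xi2\le0$. Then the left side of (12) is at most $\kappa(1-a+\frac\xi2)$, whose limit as $\kappa\to0$ is $0$. But the right side is a fixed positive number, since $n\ge2$ and $b>0$. This is a contradiction, so $a+\frac\xi2<1$. In particular both coefficients in (12) are positive.

**Step 8 (choose $\kappa$).** Put
$$\tau^2=\big(1-a-\tfrac\xi2\big)\big(1-a+\tfrac\xi2\big)=(1-a)^2-\tfrac{\xi^2}4=1+b^2-2a>0,\qquad\tau>0,$$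
where $a^2-\xi^2/4=b^2$ was used. By the inequality of arithmetic and geometric means, the left side of (12) is smallest when its two terms are equal, which happens for
$$\kappa_*=\frac{1-a-\xi/2}\tau,\qquad \kappa_*^{-1}=\frac{1-a+\xi/2}\tau ,\tag{13}$$
and its value there is $2\tau$. So $\operatorname{tr}T_{\kappa_*}=\tau-(n-1)b$, and (12) gives $\tau\ge(n-1)b$. Squaring,
$$1+b^2-2a\ge(n-1)^2b^2,\qquad\text{i.e.}\qquad 2a+n(n-2)b^2\le1 .$$
This is (4), and by Step 1, $\min_i|r_i(x)|=2a\le\Phi_n(\xi)\le1$. $\blacksquare$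

*Example.* The numbers $a=\frac59$, $b=\frac49$, $\frac\xi2=\frac39$, $n=2$ that survived (6) do not survive now: $\tau^2=\frac19\cdot\frac79$, so $\tau=\frac{\sqrt7}9<\frac49=b$.

## The matrix $P$ and Theorem B

We now show that $\Phi_n$ cannot be improved and determine equality. The tool is the map $T=T_{\kappa_*}$ written as a matrix. Let $\xi<1$, $b>0$, $a=\sqrt{b^2+\xi^2/4}$ and $a+\frac\xi2<1$, with $\tau$ and $\kappa_*$ as in Step 8. From (8) and (13), the coefficients of $T$ are:

- $m$ in $T_m$: $\frac12(\kappa_*+\kappa_*^{-1})=\frac{1-a}\tau$;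
- $g^1$ in $T_m$: $\frac1{2\tau}\big[(1-a-\frac\xi2)(\frac\xi2-a)+(1-a+\frac\xi2)(\frac\xi2+a)\big]=\frac1{2\tau}\big[(1-a)\xi+a\xi\big]=\frac{\xi}{2\tau}$;
- $m$ in the $e$-component of $T_g$: $\frac12(\kappa_*-\kappa_*^{-1})=-\frac\xi{2\tau}$;
- $g^1$ in the $e$-component of $T_g$: $\frac1{2\tau}\big[(1-a-\frac\xi2)(\frac\xi2-a)-(1-a+\frac\xi2)(\frac\xi2+a)\big]=\frac1{2\tau}\big[-2a(1-a)-\frac{\xi^2}2\big]=\frac{b^2-a}\tau$, the last step by $\frac{\xi^2}4=a^2-b^2$.

Hence
$$T_m=\tfrac1\tau\big[(1-a)m+\tfrac\xi2g^1\big],\qquad T_g=\tfrac1\tau\big[-\tfrac\xi2m+(b^2-a)g^1\big]e-b\,g^\perp .\tag{14}$$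
Let $J=\operatorname{diag}(1,-1,\dots,-1)$. In an orthonormal basis adapted to $\mathbb{R}\oplus\mathbb{R}e\oplus e^\perp$,
$$P:=JT=\frac1\tau\begin{pmatrix}1-a&\xi/2\\ \xi/2&a-b^2\end{pmatrix}\oplus b\,I_{n-1},\qquad T=JP .\tag{15}$$

**The extremal parameters.** Given $\xi<1$, put $\rho=\Phi_n(\xi)$, $a=\rho/2$, $b^2=\frac14(\rho^2-\xi^2)$. Since $\rho>\xi$, we have $b>0$ and $a>0$; also $a^2=b^2+\xi^2/4$. Since $\rho\le1$ we have $2a\le1$, and $a+\frac\xi2\le\frac12+\frac\xi2<1$, so the construction applies. From $F_\xi(\rho)=1$ we get $2a+kb^2=1$, so $\tau^2=1+b^2-2a=(1+k)b^2=(n-1)^2b^2$, that is,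
$$\tau=(n-1)b,\qquad\operatorname{tr}T=\tau-(n-1)b=0 .$$
$P$ is symmetric. It is positive definite, because $1-a>0$, $b>0$, and the determinant of the $2\times2$ block is
$$\frac{(1-a)(a-b^2)-(a^2-b^2)}{\tau^2}=\frac{a-2a^2+ab^2}{\tau^2}=\frac{a(1-2a+b^2)}{\tau^2}=a>0 .$$

**Theorem B.** Let $n\ge2$ and let $B$ be the closed unit ball centered at $0$.

1. For every $x$ with $|x|<1$ there is a simplex $\Delta$ inscribed in the unit sphere, with $0,x\in\operatorname{int}\Delta$, such that $|r_i(x)|=\Phi_n(|x|)$ for all $i$. So the bound of Theorem A is best possible for each value of $|x|$ (also at $|x|=1$).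
2. Let $\Delta\subset B$ and suppose $0,x\in\operatorname{int}\Delta$. Then equality holds in Theorem A iff $|v_i|=1$ for all $i$ and $V_i^\top P^{-1}V_j=0$ for all $i\ne j$, where $P$ is (15) with $a=\frac12\Phi_n(\xi)$ and $b^2=\frac14(\Phi_n(\xi)^2-\xi^2)$.
3. For $n=2$ and $0,x\in\operatorname{int}\Delta$, equality holds iff $\Delta$ is an acute triangle inscribed in the circle and $x$ is its orthocenter.
4. If $0$ or $x$ is not in $\operatorname{int}\Delta$, equality can occur only when $x$ is a vertex of $\Delta$ on the unit sphere.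

*Example ($\xi=0$).* Then $a=b=\frac1n$, $\tau=\frac{n-1}n$ and $P=\operatorname{diag}(1,\frac1n,\dots,\frac1n)$. The condition $V_i^\top P^{-1}V_j=0$ reads $1+n\,v_i\cdot v_j=0$. With $|v_i|=1$ this describes the regular inscribed simplices.

*Example (our triangle).* Let $x=(0,-\frac15)$. Then $\Phi_2=1$, $a=\frac12$, $b^2=\frac6{25}$, $\tau=b$, the block of $P$ has determinant $\frac12$, and
$$\tau P^{-1}=\begin{pmatrix}13/25&-1/5\\-1/5&1\end{pmatrix}\oplus1 .$$
In coordinates adapted to $e=(0,-1)$: $V_0=(1,-1,0)$ and $V_1,V_2=(1,\frac35,\pm\frac45)$. Then $\tau V_0^\top P^{-1}V_1=\frac{13}{25}-\frac15(\frac35-1)-\frac35=\frac{13+2-15}{25}=0$, and likewise for $V_2$; and $\tau V_1^\top P^{-1}V_2=\frac{13-6+9-16}{25}=0$.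

## From $P$-orthogonality to equality

Fix $x=\xi e$ with $\xi<1$ and the extremal parameters.

**Lemma 1.** *Suppose $|v_i|=1$ for all $i$ and $V_i^\top P^{-1}V_j=0$ for $i\ne j$. Then $0,x\in\operatorname{int}\Delta$ and $|r_i(x)|=\Phi_n(\xi)$ for all $i$.*

**Step 1 (compute the dual basis).** Put $c_i=(V_i^\top P^{-1}V_i)^{-1}>0$. The vectors $c_iP^{-1}V_i$ have inner product $\delta_{ij}$ with $V_j$, so $B_i=c_iP^{-1}V_i$. Hence $TB_i=JPB_i=c_iJV_i=c_i(1,-v_i)$.

**Step 2 (the products).** Let $\lambda_i=\beta_i(x)=\mu_i+g_i\cdot x$. Since $|v_i|=1$, the left side of (9) at $B_i$ is $c_i^2(1-|v_i|^2)=0$, so $\lambda_i\mu_i=b^2|g_i|^2$. As $\beta_i$ is not constant, $g_i\ne0$, and $\lambda_i\mu_i>0$.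

**Step 3 (the signs).** By (14) and $\xi g_i^1=g_i\cdot x=\lambda_i-\mu_i$,
$$0<\tau c_i=\tau T_m(B_i)=(1-a)\mu_i+\tfrac12(\lambda_i-\mu_i)=\big(\tfrac12-a\big)\mu_i+\tfrac12\lambda_i ,$$
and $\frac12-a\ge0$. So $\lambda_i,\mu_i$ are not both negative. Having the same sign, both are positive, for every $i$. This says $0,x\in\operatorname{int}\Delta$.

**Step 4 (the reflections).** As $\lambda_i\mu_i=d_ih_i|g_i|^2$, we get $d_ih_i=b^2$, and (3) gives $|r_i(x)|^2=\xi^2+4b^2=\rho^2$. $\square$

## Existence of extremal simplices: proof of Theorem B, part 1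

We need $n+1$ vectors that are orthogonal for $P^{-1}$ and isotropic for $J$. The fact $\operatorname{tr}T=0$ provides them.

**Lemma 2.** *A real symmetric matrix $A$ of size $N$ and trace $0$ admits an orthonormal basis $(o_i)$ with $o_i^\top Ao_i=0$ for all $i$.*

Proof by induction on $N$. For $N=1$, $A=0$. For $N\ge2$, the eigenvalues sum to $0$, so $o\mapsto o^\top Ao$ takes a value $\le0$ and a value $\ge0$ at unit eigenvectors. The unit sphere is connected, so the form vanishes at some unit vector $o$. The compression of $A$ to $o^\perp$ has trace $\operatorname{tr}A-o^\top Ao=0$. Apply the induction hypothesis there and add $o$ to the basis obtained. $\square$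

**Step 1 (isotropic vectors).** Apply Lemma 2 to $A=P^{1/2}JP^{1/2}$, of size $n+1$, where $P^{1/2}$ is the positive definite square root; indeed $\operatorname{tr}A=\operatorname{tr}(JP)=\operatorname{tr}T=0$. Put $w_i=P^{1/2}o_i=(t_i,y_i)$ for $i=0,\dots,n$. Then $t_i^2-|y_i|^2=w_i^\top Jw_i=o_i^\top Ao_i=0$. Since $w_i\ne0$, we have $t_i\ne0$, and replacing $o_i$ by $-o_i$ if needed, $t_i>0$.

**Step 2 (the simplex).** Let $v_i=y_i/t_i$, so $|v_i|=1$ and $V_i=(1,v_i)=w_i/t_i$. The $w_i$ are linearly independent, hence so are the $V_i$, which means that the $v_i$ are affinely independent. They span a simplex inscribed in the unit sphere. For $i\ne j$, $w_i^\top P^{-1}w_j=o_i^\top o_j=0$, so $V_i^\top P^{-1}V_j=0$. Lemma 1 finishes the case $\xi<1$.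

**Step 3 (the value $|x|=1$).** Let $x$ be a vertex of an inscribed regular simplex. Then all $h_i=\frac1n>0$ and $d_i\ge0$, with $d_i=0$ for the facets through $x$. By (3), $\min_i|r_i(x)|=1=\Phi_n(1)$. $\blacksquare$

## The equality cases: proof of Theorem B, parts 2 to 4

**Part 2.** "If" is Lemma 1. For "only if", let $0,x\in\operatorname{int}\Delta$ and $\min_i|r_i(x)|=\Phi_n(\xi)$. In the proof of Theorem A, $2a=\min_i|r_i(x)|$ and $b^2=a^2-\xi^2/4$, so $a,b$ there are the extremal parameters. Therefore $T_{\kappa_*}$ there is the present $T$, and $\operatorname{tr}T=0$. The terms $V_i\cdot TB_i$ are $\ge0$ and add up to $\operatorname{tr}T=0$, so each is $0$, and all inequalities in (11) are equalities: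
$$T_m(B_i)+v_i\cdot T_g(B_i)=T_m(B_i)-|T_g(B_i)|=0 .$$
Since $T=JP$ is invertible, $TB_i\ne0$, so $c_i:=T_m(B_i)=|T_g(B_i)|>0$. From $v_i\cdot T_g(B_i)=-|T_g(B_i)|$ and $|v_i|\le1$, the equality case of the Cauchy–Schwarz inequality gives $|v_i|=1$ and $T_g(B_i)=-c_iv_i$. So $JPB_i=TB_i=c_i(1,-v_i)=c_iJV_i$, i.e. $B_i=c_iP^{-1}V_i$. For $j\ne i$, $0=V_j\cdot B_i=c_iV_j^\top P^{-1}V_i$, as claimed. Moreover (9) at $B_i$ now reads $0=\lambda_i\mu_i-b^2|g_i|^2$, so
$$d_ih_i=b^2\quad\text{for all }i .\tag{16}$$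

**Part 3.** Let $n=2$ and $0,x\in\operatorname{int}\Delta$. Suppose first only that $\Delta$ is inscribed in the unit circle. Its circumcenter $0$ is interior, which is the textbook criterion for $\Delta$ to be acute. Let $z=v_0+v_1+v_2$. Since $(z-v_0)\cdot(v_1-v_2)=|v_1|^2-|v_2|^2=0$, and similarly for the other vertices, $z$ is the orthocenter. We compute its distances. Let $m=\frac12(v_1+v_2)$, the foot of the perpendicular from $0$ to side $0$. As $0$ is interior, $m\ne0$, $h_0=|m|$ and $u_0=m/|m|$. Let $d_i(y)=h_i-u_i\cdot y$ denote signed distances. Since $z=v_0+2m$,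
$$4d_0(z)h_0=4|m|^2-4m\cdot(v_0+2m)=-4|m|^2-4m\cdot v_0,\qquad |z|^2=1+4m\cdot v_0+4|m|^2 ,$$
so $4d_0(z)h_0=1-|z|^2$. By symmetry,
$$4d_i(z)h_i=1-|z|^2\qquad(i=0,1,2).\tag{17}$$
If $x=z$, then (17) and (3) give $|r_i(x)|=1=\Phi_2(\xi)$ for all $i$, so equality holds.

Conversely, suppose equality holds. By Part 2, $\Delta$ is inscribed, hence acute as above, and by (16), $4d_i(x)h_i=4b^2=1-\xi^2$ for all $i$. Comparing with (17) and canceling $h_i>0$, $(1-|z|^2)\,d_i(x)=(1-\xi^2)\,d_i(z)$. Divide by $H_i$, so that $d_i/H_i$ becomes $\beta_i$, and sum over $i$. As $\sum_i\beta_i\equiv1$, we get $1-|z|^2=1-\xi^2$, which is positive. Hence $d_i(x)=d_i(z)$ for all $i$, so $x$ and $z$ have the same barycentric coordinates and $x=z$.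

**Part 4.** If $0$ or $x$ is not in $\operatorname{int}\Delta$, the easy cases gave $\min_i|r_i(x)|\le\xi\le\Phi_n(\xi)$. Equality forces $\Phi_n(\xi)=\xi$, hence $\xi=1$, because $\Phi_n(\xi)>\xi$ for $\xi<1$. Then $x$ is on the unit sphere, so it is an extreme point of $B$. Lying in $\Delta\subset B$, it is an extreme point of $\Delta$, that is, a vertex. $\blacksquare$

## Strictness for $n\ge3$, and dimension one

For $n\ge3$ and $|x|<1$ we saw $\Phi_n(|x|)<1$. By Theorem A, some $r_f(x)$ then lies in the open ball. For $n=2$ this fails for every value of $|x|<1$: by Theorem B, part 1, there are triangles with all three reflections of $x$ on the circle. The example $x=(0,-\frac15)$ in our triangle is one of them.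

The hypothesis $n\ge2$ is needed. For $n=1$ take $\Delta=B=[-1,1]$ and $x=0$: the two reflections are $2$ and $-2$, and neither is in $B$.
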